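# Local and Global Farthest Points on a Convex Surface

## 1. A sharp cone seen from near its tip

Take a solid right circular cone with base radius $1$ and slant height $4$, and let $S$ be its boundary: the lateral side together with the base disc. Let $v$ be the tip. Distances are measured inside $S$: $\rho(p,q)$ is the length of a shortest path on $S$ from $p$ to $q$. If we cut the lateral side along a generator and unroll it, we get a plane sector of radius $4$ whose arc has length $2\pi$, so its angle is $\pi/2$. Thus only the angle $\pi/2$ is available around $v$.

Place an observer $x$ on the lateral side at distance $\varepsilon\le\frac12$ from $v$, with $\varepsilon>0$. Let $p$ be a lateral point at distance $t\le 1$ from $v$, and let $\psi\in[0,\pi/4]$ be the angle between the generators of $x$ and $p$, measured in the unrolled cone. A path from $x$ to $p$ that touches the rim has length at least $3+3=6$, whereas the path through $v$ has length at most $2$, so shortest paths from $x$ to $p$ stay on the lateral side. There are two ways around the tip, with angles $\psi$ and $\frac{\pi}{2}-\psi\ge\psi$, so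
$$\rho(x,p)^2=\varepsilon^2+t^2-2\varepsilon t\cos\psi .\tag{1}$$
If $t>0$, the shortest path is unique when $\psi<\pi/4$, and there are exactly two when $\psi=\pi/4$, that is, when $p$ lies on the generator opposite to $x$.

Now look at the function $\rho_x=\rho(x,\cdot)$ near the tip. Since $\cos\psi\ge\frac{1}{\sqrt2}$, formula (1) gives $\rho(x,p)<\varepsilon=\rho(x,v)$ whenever $0<t<\sqrt2\,\varepsilon$. So the tip is a strict local maximum of $\rho_x$. It is not a global maximum: points of the rim have distance at least $4-\varepsilon$ from $x$.

Now walk away from $v$ along the opposite generator $\psi=\pi/4$. By (1), $\rho(x,p)^2=\varepsilon^2+t^2-\sqrt2\,\varepsilon t$. This decreases from $\varepsilon^2$ to $\varepsilon^2/2$ at $t=\varepsilon/\sqrt2$ and then increases. Let $w$ be the point with $t=\varepsilon/\sqrt 2$. Along the generator, $w$ is a strict minimum of $\rho_x$; across the generator (fixed $t$, smaller $\psi$) it is a strict maximum. So $w$ is a saddle. Two shortest paths run from $w$ to $x$, one on each side of the tip. In the unrolled picture $w$ is the foot of the perpendicular from $x$ to its generator, so both paths make the angle $\pi/2$ with that generator. Together they cut a neighborhood of $w$ into two sectors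 of angle exactly $\pi$.

This small picture contains a local maximum that is not global, and a saddle at which two shortest paths leave in opposite directions. We shall return to it throughout.

## 2. Farthest points, local maxima, and two kinds of surjectivity

Let $S$ be a convex surface in $\mathbb R^3$, that is, the boundary of a convex body, with its intrinsic metric $\rho$. For $x\in S$ put $\rho_x=\rho(x,\cdot)$.

**Definition.** $F_x$ is the set of points where $\rho_x$ attains its absolute maximum on $S$. $M_x$ is the set of points where $\rho_x$ attains a relative (local) maximum. Write $F(S)=\bigcup_{x\in S}F_x$ and $M(S)=\bigcup_{x\in S}M_x$. The multivalued mapping $F$ is *surjective* if $F(S)=S$, and $M$ is *surjective* if $M(S)=S$.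

On the round sphere $\rho_x$ has its only local maximum at the antipode, so $F_x=M_x=\{-x\}$ and both mappings are surjective. On the cone of Section 1, with $x$ near the tip, $v\in M_x\setminus F_x$.

Always $\emptyset\ne F_x\subseteq M_x$, so if $F$ is surjective, then $M$ is surjective. Question 6 of "Multiple farthest points on Alexandrov surfaces" (http://www.imar.ro/~purice/Inst/2013/CVilcu/Vilcu_Adv_Geom_1.pdf) asks for the converse: *does surjectivity of $M$ imply surjectivity of $F$?* The cone shows that $M_x$ may be strictly larger than $F_x$, so it is conceivable that the extra local maxima fill up $S$ while some points are never farthest. This does not happen.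

**Theorem A.** If $M(S)=S$, then $M_x=F_x$ for all $x\in S$; in particular $F(S)=S$.

So the answer is yes. Theorem B in Section 4 says more for each single $x$, and Theorem C in Section 9 gives a list of equivalent conditions.

A first attempt would be pointwise: given $y$, pick $x$ with $y\in M_x$ and try to show $y\in F_x$. This fails at the tip of the cone: $v\in M_x$ for every $x$ near $v$, and $v\in F_x$ for none of these $x$. The tip is a farthest point of another observer, namely the center $o$ of the base. Indeed, a lateral point at distance $t$ from $v$ has distance $1+(4-t)$ from $o$, since one must first reach the rim and then descend in distance to $v$ by $4-t$; base points have distance at most $1$; hence $F_o=\{v\}$. But nothing about $x$ leads to $o$. The hypothesis at the one point $y$ carries too little information, and surjectivity of $M$ has to be used at *other* points. The question becomes: which points?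

## 3. Segments, directions and hinges

We recall the textbook facts that will be used. They can be found in Alexandrov's *Intrinsic Geometry of Convex Surfaces*, in Burago–Gromov–Perelman 1992, and in Burago–Burago–Ivanov, *A Course in Metric Geometry*. The surface $S$ is homeomorphic to the $2$-sphere and, by Alexandrov, is a space of curvature $\ge 0$. A *segment* is a shortest path.

**Fact (N), segments.** Any two points are joined by a segment. Every sequence of segments, parametrized on $[0,1]$ proportionally to arc length, has a uniformly convergent subsequence, and the limit is a segment (possibly a constant one). If $b$ is interior to a segment from $a$, then the part from $a$ to $b$ is the only segment from $a$ to $b$. If two segments from $a$ share a nontrivial initial piece, one contains the other.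

Two consequences will be used repeatedly.

**(N1)** *If two segments $\mu,\nu$ from $a$ share a point $b\neq a$ that is interior to at least one of them, then one contains the other.* Say $b$ is interior to $\mu$. Then the part of $\mu$ from $a$ to $b$ is the only segment from $a$ to $b$, so it coincides with the part of $\nu$ from $a$ to $b$. Thus $\mu$ and $\nu$ share an initial piece and are nested.

**(N2)** *Two distinct segments from $a$ to $p$ meet only at $a$ and $p$*, so their union is a Jordan curve. Otherwise they would be nested by (N1), and having the same length they would be equal.

**Fact (D), directions.** The space of directions $\Sigma_w$ at a point $w$ is a circle of length $\theta_w\le 2\pi$, the *total angle* at $w$. Directions of segments from $w$ are dense in $\Sigma_w$, and the angle of two segments is the distance of their directions in this circle. If $J$ is a Jordan curve formed by two segments from $w$ to $x$, the two sides of $J$ correspond to the two closed arcs of $\Sigma_w$ bounded by the directions of these segments. The lengths of the arcs are the *sector angles* of $J$ at $w$; their sum is $\theta_w$. A segment from $w$ that lies, except for $w$, in one side of $J$ has its direction in the corresponding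 arc.

The point $w$ is called *conical* if $\theta_w<2\pi$. On the cone $\theta_v=\pi/2$, so $v$ is conical. The saddle $w$ is not, and the Jordan curve $J$ formed by the two segments from $w$ to $x$ has sector angles $\pi,\pi$ at $w$. At its other corner $x$, the right triangle $xvw$ has angle $\pi/4$, so the sector angles of $J$ at $x$ are $\pi/2$ (on the side of the tip) and $3\pi/2$.

**Fact (H), hinge comparison.** Two segments from a common point, with lengths $s,d$ and angle $\varphi$, have end points at distance $e$ with
$$e^2\le s^2+d^2-2sd\cos\varphi .\tag{2}$$

**(H1)** *If $\varphi\le\varphi_0<\pi/2$ and $0<d<2s\cos\varphi_0$, then $e<s$.* Indeed (2) gives $e^2\le s^2+d(d-2s\cos\varphi_0)<s^2$.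

**(H2)** *Two segments from $w$ with the same direction are nested.* Apply (2) with $\varphi=0$ to initial pieces of equal length: $e=0$. So the segments share an initial piece, and (N) applies.

**Fact (S), semicontinuity.** If segments $\mu_n,\nu_n$ issuing from a common point (which may vary with $n$) converge to nondegenerate segments $\mu,\nu$, then $\angle(\mu,\nu)\le\liminf\angle(\mu_n,\nu_n)$. At an interior point of a segment, the two angles that its branches make with another segment sum to $\pi$.

Finally, two remarks on $M_x$. First, $x\notin M_x$, since $\rho_x(x)=0$ is the strict minimum. Second, if $y\in M_x$, then *no segment from $x$ has $y$ as an interior point*, since $\rho_x$ strictly increases along segments from $x$.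

## 4. Critical points, saddles, and conical points

**Definition.** For $w\ne x$ let $\Theta_w(x)\subset\Sigma_w$ be the set of directions at $w$ of segments from $w$ to $x$. The point $w$ is *critical for $x$* if $w\neq x$ and every direction in $\Sigma_w$ is within $\pi/2$ of $\Theta_w(x)$.

In words: whichever way one leaves $w$, some segment to $x$ makes at most a right angle with that way. On the round sphere $\Theta_{-x}(x)$ is the whole circle, so $-x$ is critical for $x$. For $w\ne\pm x$ the set $\Theta_w(x)$ is one point, its antipode in $\Sigma_w$ is at distance $\pi$, and $w$ is not critical for $x$. On the cone, $\Theta_w(x)$ at the saddle $w$ consists of two opposite directions, so $w$ is critical for $x$.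

The set $\Theta_w(x)$ is compact. Let $\mu_n$ be segments from $w$ to $x$ with directions $\xi_n\to\xi$, and pass to a subsequence with $\mu_n\to\mu$, a segment from $w$ to $x$. By (S), $\angle(\mu_n,\mu)\le\liminf_m\angle(\mu_n,\mu_m)=|\xi_n\xi|\to0$. Hence the direction of $\mu$ is $\lim\xi_n=\xi$, and $\xi\in\Theta_w(x)$.

If $y,z$ are two local maxima of $\rho_x$, one expects a saddle between them. It is tempting to look for a saddle $w$, to hope that it lies in no $M_{x'}$ at all, and so to contradict $M(S)=S$ unless there are no saddles. What can be said about a saddle is that it is critical for $x$. Here the attempt stops, because *a critical point may be critical for many observers*. If $\theta_w\le\pi$, any two directions in $\Sigma_w$ have distance at most $\theta_w/2\le\pi/2$, so $w$ is critical for *every* $x\ne w$. The tip $v$ of our cone is such a point, and it does belong to $M(S)$. So criticality alone does not keep $w$ out of $M(S)$.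

The way past this point has two halves. First, choose the saddle so that it is certainly *not conical*: between $y$ and $z$ there is a connected set of points reached from $x$ by two segments that together separate $y$ from $z$, and at the lowest points of this set the two segments must be opposite, which uses up the whole angle $2\pi$. Second, a non-conical point can be critical for at most one observer. Together with the fact that local maxima are critical points, this excludes the saddle from $M(S)$. The outcome is the following statement.

**Theorem B.** For each $x\in S$, either $M_x=F_x$ and this set is connected, or there is a non-conical point $w_x\notin M(S)$ which is critical for $x$ and for no other point. Hence $x\mapsto w_x$ is an injection of $\{x: M_x\ne F_x\text{ or }M_x\text{ is disconnected}\}$ into $S\setminus M(S)$.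

## 5. Cut points that separate two local maxima

Fix $x$, write $f=\rho_x$, let $y\ne z$ be points of $M_x$, and let $X=S\setminus\{y,z\}$. This is an open annulus, and $x\in X$ because $x\notin M_x$. By the second remark at the end of Section 3, *every segment from $x$ to a point of $X$ lies in $X$*.

**Definition.** A closed curve in $X$ is *essential* if its class in $H_1(X;\mathbb Z)=\mathbb Z$ is nonzero.

A Jordan curve in $X$ is essential if and only if it separates $y$ from $z$. By the Schoenflies theorem, if it does not separate them, one of its sides is a disc contained in $X$, so it is null-homotopic in $X$. If it does, then up to a homeomorphism it is the equator of a sphere and $y,z$ are the poles, so its class generates $H_1(X;\mathbb Z)$.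

**Closeness principle.** *If loops $\lambda_n$ in $X$ converge uniformly to a loop $\lambda$ in $X$, then for large $n$ they are freely homotopic to $\lambda$ in $X$, hence have the same class.* Let $\Phi:X\to\mathbb R^2\setminus\{0\}$ be a homeomorphism. A small closed neighborhood of the image of $\lambda$ is compact and contained in $X$, and $\Phi$ is uniformly continuous on it, so $\Phi\circ\lambda_n\to\Phi\circ\lambda$ uniformly. As soon as the distance is less than $\min|\Phi\circ\lambda|$, the straight-line homotopy avoids $0$.

**Definition.** $W$ is the set of $p\in X$ for which there are two distinct segments $\sigma,\sigma'$ from $x$ to $p$ such that the Jordan curve $\sigma\cup\sigma'$ separates $y$ from $z$.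

Clearly $x\notin W$. On the cone take $y=v$ and any $z\in F_x$. Since $\rho(x,z)\ge4-\varepsilon$, the point $z$ is far from the tip. Within distance $1$ of $v$, the points other than $v$ joined to $x$ by two segments are exactly those on the opposite generator. For each of them the two segments run around the tip on different sides, and their union separates $v$ from $z$. So near $v$ the set $W$ is the opposite generator without $v$, and it ends at the local maximum $v$.

**Lemma 1.** Every essential closed curve $\gamma$ in $X$ meets $W$.

*Proof.* The purpose is to show that one cannot go around the annulus without passing a point where the segments from $x$ switch from one side to the other.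

**Step 1: split $\gamma$ into thin loops through $x$.** This localizes the nonzero class of $\gamma$. For each $n$ subdivide $\gamma$ by cyclically ordered parameters $t_0,t_1,\dots,t_n=t_0$, with mesh tending to $0$ as $n\to\infty$. Choose a segment $\sigma_i$ from $x$ to $\gamma(t_i)$, with $\sigma_n=\sigma_0$, and let
$$\lambda_i=\sigma_i\cdot\gamma|_{[t_i,t_{i+1}]}\cdot\sigma_{i+1}^{-1},\qquad 0\le i<n .$$
All these loops lie in $X$. In the sum of the $\lambda_i$ each $\sigma_i$ occurs once with each sign, so $[\gamma]=\sum_i[\lambda_i]$. Since $[\gamma]\ne0$, some $\lambda_{i(n)}$ is essential.

**Step 2: pass to the limit.** This turns an essential thin loop into a pair of segments. By (N), along a subsequence $\gamma(t_{i(n)})\to p\in\gamma$, $\sigma_{i(n)}\to\sigma$ and $\sigma_{i(n)+1}\to\sigma'$. Since the mesh tends to $0$, also $\gamma(t_{i(n)+1})\to p$, so $\sigma,\sigma'$ are segments from $x$ to $p$. Here $p\in X$, so they lie in $X$. Parametrizing each of the three parts on an interval of length $1$, the loops $\lambda_{i(n)}$ converge uniformly to $\sigma\cdot\mathrm{const}\cdot\sigma'^{-1}$. By the closeness principle, $\sigma\sigma'^{-1}$ is essential.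

**Step 3: conclude.** We check that $p\in W$. If $\sigma=\sigma'$, then $\sigma\sigma'^{-1}$ would be null-homotopic; so $\sigma\neq\sigma'$. By (N2) their union is a Jordan curve. It is essential, so it separates $y$ from $z$. Hence $p\in W\cap\gamma$. $\square$

**Lemma 2.** $A=W\cup\{y,z\}$ is compact, and $y,z$ lie in the same component $A_0$ of $A$.

*Proof.* **Step 1: $A$ is closed.** This gives compactness, since $S$ is compact. Let $p_n\in W$ and $p_n\to p$. If $p\in\{y,z\}$, there is nothing to show, so let $p\in X$. Take pairs $\sigma_n,\sigma_n'$ as in the definition of $W$ for $p_n$. Along a subsequence they converge to segments $\sigma,\sigma'$ from $x$ to $p$, which lie in $X$. The loops $\sigma_n\sigma_n'^{-1}$ are essential and converge uniformly to $\sigma\sigma'^{-1}$, which is therefore essential by the closeness principle. As in Step 3 of Lemma 1, $\sigma\ne\sigma'$, their union is a Jordan curve separating $y$ from $z$, and $p\in W$.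

**Step 2: if $y,z$ lay in different components, a Jordan curve would separate them and miss $A$.** This will contradict Lemma 1. In a compact Hausdorff space two points of different components can be separated by a partition into two closed sets, so suppose $A=A_1\sqcup A_2$ with $A_1,A_2$ closed, $y\in A_1$, $z\in A_2$. Give $S$ the smooth structure of $S^2$ by a homeomorphism; it need not be related to $\rho$. Take a smooth $g:S\to[0,1]$ with $g=0$ on $A_1$ and $g=1$ on $A_2$, and, by Sard's theorem, a regular value $t\in(0,1)$ of $g$. Then $g^{-1}(t)$ is a finite disjoint union of smooth Jordan curves, and it misses $A$.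

Take a smooth path from $y$ to $z$ transverse to $g^{-1}(t)$. It has finitely many crossings with $g^{-1}(t)$, and $g-t$ changes sign along the path at each crossing. Since $g-t$ is negative at $y$ and positive at $z$, the number of crossings is odd. So the path crosses one of the Jordan curves, call it $\gamma$, an odd number of times. Each crossing of $\gamma$ changes the side of $\gamma$: in a small chart $\gamma$ is a diameter of a disc, each open half-disc lies in one side of $\gamma$, and the two sides are different, because every point of $\gamma$ is in the closure of both sides by the Jordan curve theorem. An odd number of changes puts $y$ and $z$ on different sides of $\gamma$.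

So $\gamma$ is a Jordan curve in $X$ that separates $y$ from $z$. It is therefore essential, yet it misses $W$, which contradicts Lemma 1. $\square$

## 6. The lowest points of the continuum

On the cone, follow $f$ along the opposite generator from $v$. At a point $p$ beyond $w$ the sector facing $v$ has angle less than $\pi$, because the foot of the perpendicular from $x$ lies between $p$ and $v$; between $v$ and $w$ it is the other sector that is less than $\pi$. Walking along the generator into a sector smaller than $\pi$ makes $f$ decrease for a while. Only at the lowest point $w$ are both sectors equal to $\pi$. (This $w$ is the lowest point of all of $A_0$: within distance $1$ of $v$, (1) gives $f\ge\varepsilon/\sqrt2$ on the generator and at $v$, and farther out $f\geq 1-\varepsilon\ge\frac12>\varepsilon/\sqrt2$.) The next lemma is the general form of this observation.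

**Lemma 3.** Let $c=\min_{A_0}f$ and let $w\in W\cap A_0$ with $f(w)=c$. Let $J=\sigma\cup\sigma'$ be a Jordan curve as in the definition of $W$ for $p=w$. Then both sector angles of $J$ at $w$ equal $\pi$; in particular $\theta_w=2\pi$.

*Proof.* **Step 1: $A_0$ touches $J$ only at $w$.** This lets $J$ cut $A_0$ into two parts. Since $x\notin A$, we have $c>0$. On $J\setminus\{w\}$ we have $f<c$, since $\sigma$ and $\sigma'$ are segments from $x$ of length $c$ ending at $w$. On $A_0$ we have $f\ge c$. Hence $A_0\cap J=\{w\}$. Let $D_y\ni y$ and $D_z\ni z$ be the open sides of $J$, and let $\alpha_y,\alpha_z$ be the corresponding sector angles at $w$, so that $\alpha_y+\alpha_z=\theta_w\le2\pi$. It suffices to show that both are $\ge\pi$. Suppose $\alpha_y<\pi$.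

**Step 2: points of $D_y$ near $w$ have $f<c$.** This will keep $A_0\cap D_y$ away from $w$. Let $p\in D_y$ with $d=\rho(w,p)<c$, and let $\tau$ be a segment from $w$ to $p$. We claim $\tau\setminus\{w\}\subset D_y$. Suppose $\tau$ met $\sigma$ (the case of $\sigma'$ is the same) at $q\neq w$. Since $p\notin J$, $q\ne p$, so $q$ is interior to $\tau$. Regard $\sigma$ as a segment from $w$ to $x$; by (N1) one of $\tau,\sigma$ contains the other. But $\tau\subset\sigma$ gives $p\in J$, and $\sigma\subset\tau$ gives $d\ge c$; both are impossible. So the connected set $\tau\setminus\{w\}$ misses $J$ and contains $p\in D_y$, which proves the claim.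

By (D), the direction of $\tau$ lies in the arc of length $\alpha_y$ between the directions of $\sigma$ and $\sigma'$. So $\tau$ makes an angle $\le\alpha_y/2<\pi/2$ with $\sigma$ or with $\sigma'$. Apply (H1) to this hinge at $w$, with $s=c$ and $\varphi_0=\alpha_y/2$: we get $f(p)=\rho(x,p)<c$ whenever
$$d<r:=\min\{c,\,2c\cos(\alpha_y/2)\}.$$

**Step 3: contradiction with connectedness.** Since $f\ge c$ on $A_0$, Step 2 says that $A_0\cap D_y$ misses the open ball $B(w,r)$. By Step 1, $A_0\cap(D_y\cup J)=(A_0\cap D_y)\cup\{w\}$, so
$$A_0\cap D_y=\bigl(A_0\cap(D_y\cup J)\bigr)\setminus B(w,r).$$
The right-hand side is closed, since $D_y\cup J$ is closed. The left-hand side is open in $A_0$, contains $y$ and does not contain $w\in A_0$. This contradicts the connectedness of $A_0$. So $\alpha_y\ge\pi$. The same argument with $z$ gives $\alpha_z\geq\pi$. As their sum is at most $2\pi$, both equal $\pi$ and $\theta_w=2\pi$. $\square$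

## 7. A non-conical point is critical for at most one observer

**Lemma 4.** (i) If $w\in M_x$, then $w$ is critical for $x$. (ii) If $\theta_w=2\pi$, then $w$ is critical for at most one point.

*Proof of (i).* **Step 1: set up a first-variation argument.** We want to show that each segment $\tau$ from $w$ makes an angle $\le\pi/2$ with some segment from $w$ to $x$. We have $w\neq x$. Let $p_t=\tau(t)$ be the point of $\tau$ at distance $t$ from $w$, and $\mu_t$ a segment from $p_t$ to $x$. Choose a sequence $t\to0$ with $\mu_t\to\mu$, a segment from $w$ to $x$.

**Step 2: the backward angles are asymptotically at least $\pi/2$.** This is where $w\in M_x$ enters. Suppose that, for some $\varphi_0<\pi/2$ and infinitely many of these $t$, the angle at $p_t$ between $\mu_t$ and the part of $\tau$ going back to $w$ is $\le\varphi_0$. Fix $s\in(0,\rho(w,x)/2)$. For small $t$ the segment $\mu_t$ is longer than $s$; let $m_t$ be its point at distance $s$ from $p_t$. The hinge at $p_t$ with end points $m_t$ (length $s$) and $w$ (length $t$) and (H1) give $\rho(w,m_t)<s$ for small $t$. Hence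
$$\rho_x(w)\le\rho(w,m_t)+\rho(m_t,x)<s+(\rho_x(p_t)-s)=\rho_x(p_t).$$
Since $p_t\to w$, this contradicts $w\in M_x$. So the backward angles have $\liminf\ge\pi/2$.

**Step 3: pass to $w$.** Now the forward angles control $\angle(\mu,\tau)$. By the second part of (S), at the interior point $p_t$ of $\tau$ the backward and forward angles with $\mu_t$ sum to $\pi$, so the forward angles have $\limsup\le\pi/2$. The forward parts of $\tau$ converge to $\tau$, and $\mu_t\to\mu$, so the first part of (S) gives $\angle(\mu,\tau)\le\pi/2$. Thus directions of segments from $w$ are within $\pi/2$ of $\Theta_w(x)$. They are dense in $\Sigma_w$ and $\Theta_w(x)$ is compact, so this holds for all directions.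

*Proof of (ii).* Suppose $w$ is critical for two points $x\ne x'$, and put $\Theta=\Theta_w(x)$, $\Theta'=\Theta_w(x')$. Both are compact and nonempty. The aim is to show that $\Theta'$ is confined to a gap of $\Theta$ of length at most $\pi$, which leaves the opposite direction uncovered.

**Step 1: neither set is a single point.** This supplies Jordan curves later. If $\Theta$ were one point, its antipode in the circle $\Sigma_w$ of length $2\pi$ would be at distance $\pi>\pi/2$ from $\Theta$. The same holds for $\Theta'$.

**Step 2: $\Theta\cap\Theta'=\emptyset$.** This and the next step show that the two families of segments do not interfere. Suppose a segment $\mu$ from $w$ to $x$ and a segment $\mu'$ from $w$ to $x'$ have the same direction. By (H2) they are nested. Since $x\neq x'$, one of them contains the end point of the other in its interior; say $x$ is interior to $\mu'$. By (N) there is only one segment from $w$ to $x$, so $\Theta$ is a single point. In the other case $\Theta'$ is a single point. Both contradict Step 1.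

**Step 3: a segment $\mu$ from $w$ to $x$ and a segment $\mu'$ from $w$ to $x'$ meet only at $w$.** A common point $q\neq w$ cannot be an end point of both, as $x\ne x'$, so it is interior to one of them. By (N1) they are nested, hence have equal directions, contrary to Step 2.

**Step 4: $\Theta'$ lies in one gap of $\Theta$.** Let $U$ be the union of all segments from $w$ to $x'$, minus the point $w$. It is connected, because each segment minus $w$ is connected and contains $x'$. By Step 3 it is disjoint from all segments from $w$ to $x$. Hence for any two distinct segments from $w$ to $x$, $U$ lies on one side of the Jordan curve they form. By (D), $\Theta'$ lies in one of the two closed arcs bounded by their directions, and by Step 2 in the corresponding open arc. In short: *for any two points of $\Theta$, the set $\Theta'$ lies in one of the two open arcs that they bound.*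

Let $(a,b)$ be the component of $\Sigma_w\setminus\Theta$ that contains some chosen point of $\Theta'$. Since $\Theta$ is closed and has at least two points, $(a,b)$ is an open arc with distinct end points $a,b\in\Theta$. By the italicized statement for $a$ and $b$, $\Theta'\subset(a,b)$.

**Step 5: the gap has length at most $\pi$, and this is a contradiction.** Let $\ell$ be the length of $(a,b)$ and $m$ its midpoint. No point of $\Theta$ lies in $(a,b)$, so $a$ and $b$ are nearest points of $\Theta$ to $m$, at distance $\ell/2$. As $w$ is critical for $x$, $\ell/2\le\pi/2$. Let $m^*$ be the antipode of $m$ in the circle $\Sigma_w$ of length $2\pi$. A point $u\in(a,b)$ has $|mu|<\pi/2$, so $|m^*u|=\pi-|mu|>\pi/2$. Thus every point of the compact set $\Theta'\subset(a,b)$ is at distance $>\pi/2$ from $m^*$, and $w$ is not critical for $x'$, a contradiction. $\square$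

The hypothesis $\theta_w=2\pi$ was used in Steps 1 and 5, through antipodes at distance $\pi$. As Section 4 showed, the conclusion is false for the tip of the cone.

## 8. Proof of Theorems B and A

*Proof of Theorem B.* Fix $x$ and $f=\rho_x$. For distinct $y,z\in M_x$ form $A_0$ as in Lemma 2, put $c=\min_{A_0}f$ and $B=\{p\in A_0:f(p)=c\}$.

**Case 1: for some pair $y,z$ we have $B\ne A_0$.** Here we produce $w_x$. The set $B$ is a nonempty proper closed subset of the connected set $A_0$, so it is not open in $A_0$. Hence some $w\in B$ is a limit of points of $A_0\setminus B$, where $f>c=f(w)$. Therefore $w\notin M_x$. In particular $w\ne y,z$, so $w\in W$.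

By Lemma 3, $\theta_w=2\pi$, and $\Theta_w(x)$ contains two directions that cut $\Sigma_w$ into two arcs of length $\pi$. Every direction is within $\pi/2$ of one of them, so $w$ is critical for $x$. By Lemma 4(ii), $w$ is critical for no other point.

Finally $w\notin M(S)$: if $w\in M_{x'}$, then $w$ is critical for $x'$ by Lemma 4(i), so $x'=x$ and $w\in M_x$, which we excluded. Put $w_x=w$.

**Case 2: $B=A_0$ for all pairs, or $M_x$ is a single point.** Here we show that $M_x=F_x$ is connected. If $M_x$ is a single point, then $F_x=M_x$, since $\emptyset\ne F_x\subset M_x$. Otherwise $f$ is constant on $A_0\ni y,z$ for each pair, so $f(y)=f(z)$ for all $y,z\in M_x$. Since $\emptyset\ne F_x\subset M_x$, the common value is $\max f$, and $M_x=F_x$. Any two distinct points $y,z\in F_x$ lie in a connected set $A_0\subset\{f=\max f\}=F_x$, so $F_x$ is connected.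

This proves the dichotomy. If $M_x\ne F_x$ or $M_x$ is disconnected, Case 2 is impossible, so Case 1 provides $w_x\in S\setminus M(S)$. The map $x\mapsto w_x$ is injective because $w_x$ is critical only for $x$. $\square$

*Proof of Theorem A.* If $M(S)=S$, there is no point outside $M(S)$, so Case 1 never occurs. Hence $M_x=F_x$ for all $x$, and $F(S)=\bigcup_xF_x=\bigcup_xM_x=S$. $\blacksquare$

On the cone the missing points are explicit. Every point $w\ne v$ at distance at most $\frac{1}{2\sqrt2}$ from $v$ is the saddle of Section 1 for the observer $x$ on the opposite generator with $\rho(x,v)=\varepsilon=\sqrt2\,\rho(w,v)\le\frac12$. It is non-conical and critical for this $x$, and $w\notin M_x$. By Lemma 4 it lies in no $M_{x'}$. So the tip is the only point of $M(S)$ within distance $\frac1{2\sqrt2}$ of $v$.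

## 9. Connectedness of $F_x$, the degree of the antipodal map, and Theorem C

**Theorem C.** The following are equivalent:

- (a) $M(S)=S$;
- (a′) $M(S)$ contains all non-conical points;
- (b) $F(S)=S$;
- (b′) $F(S)$ is dense in $S$;
- (c) $F_x$ is connected for every $x$;
- (d) $M_x$ is connected for every $x$.

If they hold, then $M=F$, every non-conical $y$ lies in $F_x$ for exactly one $x$, and no point has total angle $<\pi$. If moreover $S$ has no conical points, then $F_x=h^{-1}(x)$ for a continuous surjection $h:S\to S$ with connected fibers.

The new idea is topological. If every $F_x$ were a single point, $F$ would be a continuous map $S\to S$ without fixed points, hence homotopic to the antipodal map of the sphere, hence onto. For connected $F_x$ the graph of $F$ can replace the map. One cannot run such an argument on $M$ directly, because the graph of $M$ need not be closed: on the cone $v\in M_x$ for all $x\neq v$ near $v$, but $v\notin M_v$.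

*Proof of the equivalences.* Put $R_x=\max\rho_x$, which is continuous in $x$, since $|\rho_x-\rho_{x'}|\le\rho(x,x')$. The plan is the cycle (b)⇒(a)⇒(a′)⇒(c)⇒(b), together with (b)⇔(b′) and (a′)⇒(d)⇒(c).

**Step 1: (b)⇔(b′), and (b)⇒(a)⇒(a′).** This settles the easy implications. The set
$$G=\{(x,y)\in S\times S:y\in F_x\}=\{(x,y):\rho(x,y)=R_x\}$$
is compact, so its projection $F(S)$ to the second factor is compact, hence closed; it is dense if and only if it is $S$. Since $F_x\subseteq M_x$, (b) implies (a), and (a) trivially implies (a′).

**Step 2: (a′) implies (c), (d) and $M=F$.** Here Theorem B is used. The points $w_x$ of Theorem B are non-conical and outside $M(S)$. Under (a′) there are none, so for every $x$ we have $M_x=F_x$, and this set is connected.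

**Step 3: (d)⇒(c).** We show that a connected $M_x$ lies on one level of $\rho_x$. Fix a countable base of the topology of $S$. For each $p\in M_x$ there is a member $U\ni p$ of the base with $\rho_x(p)=\max_U\rho_x$. So each value in $\rho_x(M_x)$ is determined by some $U$, and $\rho_x(M_x)$ is countable. If $M_x$ is connected, $\rho_x(M_x)$ is a countable interval, hence one point. Since $M_x\supset F_x\ne\emptyset$, this point is $R_x$, so $F_x=M_x$ is connected.

**Step 4: (c) makes each $F_x$ acyclic.** This prepares the Vietoris–Begle theorem. The set $S\setminus F_x=\{\rho_x<R_x\}$ contains $x$, and it is path connected: along a segment from any of its points to $x$, $\rho_x$ decreases. Alexander duality in the sphere gives, for the nonempty proper compact set $F_x$ and in reduced (co)homology, $\tilde{\check H}{}^k(F_x;\mathbb Q)\cong\tilde H_{1-k}(S\setminus F_x;\mathbb Q)$. For $k=1$ the right-hand side vanishes because $S\setminus F_x$ is path connected; for $k\ge2$ it vanishes because the degree is negative and $S\setminus F_x\ne\emptyset$. So $\check H^k(F_x;\mathbb Q)=0$ for $k\ge1$, and $\check H^0(F_x;\mathbb Q)=\mathbb Q$, since $F_x$ is connected.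

**Step 5: (c)⇒(b).** We compare the two projections of $G$. Let $\mathrm{pr}_1,\mathrm{pr}_2:G\to S$ be $(x,y)\mapsto x$ and $(x,y)\mapsto y$. The fibers $\{x\}\times F_x$ of $\mathrm{pr}_1$ are nonempty and acyclic by Step 4, and $G$ is compact. So by the Vietoris–Begle theorem $\mathrm{pr}_1^*:H^2(S;\mathbb Q)\to\check H^2(G;\mathbb Q)$ is an isomorphism.

Identify $S$ topologically with $S^2\subset\mathbb R^3$, and let $a$ be the antipodal map. On $G$ we have $y\ne x$, because $\rho(x,y)=R_x>0$. The vector $(1-t)y-tx$, $t\in[0,1]$, never vanishes on $G$: if $(1-t)y=tx$, comparing norms gives $t=\frac12$ and then $y=x$. Normalizing it gives a homotopy from $\mathrm{pr}_2$ (at $t=0$) to $a\circ\mathrm{pr}_1$ (at $t=1$). Since $a$ has degree $-1$ on $S^2$,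
$$\mathrm{pr}_2^*=\mathrm{pr}_1^*a^*=-\mathrm{pr}_1^*\ne0\quad\text{on }H^2(S;\mathbb Q).$$
If $\mathrm{pr}_2(G)=F(S)$ were not all of $S$, then $\mathrm{pr}_2$ would factor through $S\setminus\{\text{point}\}$, which is contractible, and $\mathrm{pr}_2^*$ would be $0$ on $H^2$, a contradiction. So $F(S)=S$.

All six conditions are therefore equivalent.

*Proof of the additional claims.* Assume the conditions hold. Then $M=F$ by Step 2.

**Step 6: a non-conical $y$ lies in exactly one $F_x$.** This uses the uniqueness in Lemma 4. At least one such $x$ exists by (b). If $y\in F_x\cap F_{x'}$, then $y$ is critical for $x$ and for $x'$ by Lemma 4(i), so $x=x'$ by Lemma 4(ii).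

**Step 7: the map $h$ when there are no conical points.** Now Step 6 applies to every $y$, and we let $h(y)$ be the unique $x$ with $y\in F_x$. The graph of $h$ is $\{(y,x):(x,y)\in G\}$, which is compact, and a map between compact Hausdorff spaces with compact graph is continuous. It is onto because $F_x\neq\emptyset$ for every $x$. Its fiber $h^{-1}(x)=F_x$ is connected by (c).

**Step 8: no total angle is less than $\pi$.** The idea is that a sharp point would be farthest even from its neighbors. Suppose $\theta_v<\pi$, and let $x\ne v$. Any two directions at $v$ have distance at most $\theta_v/2$, so each segment from $v$ makes an angle $\le\theta_v/2<\pi/2$ with a segment from $v$ to $x$. By (H1) with $s=\rho(v,x)$, we get $\rho_x<\rho_x(v)$ at all points $\ne v$ near $v$. So $v\in M_x=F_x$, and $\rho(x,v)=R_x$. For points $p,q$ with $\rho(p,q)=\operatorname{diam}S$ we have $\operatorname{diam}S\le\rho(p,x)+\rho(x,q)\le2R_x$. Hence $\rho(x,v)\ge\frac12\operatorname{diam}S$ for all $x\neq v$, which is false for $x$ close to $v$. $\blacksquare$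

**Remark (curvature bounded below by a negative constant).** Convexity of $S$ entered only through (N), (D), (H1), (H2) and (S). These also hold on every surface homeomorphic to the $2$-sphere with an intrinsic metric of curvature $\ge\kappa$ in Alexandrov's sense, $\kappa<0$, for instance on every Riemannian $2$-sphere, once (H1) is read as follows: for $s>0$ and $\varphi_0<\pi/2$ there is $r>0$ such that $e<s$ if $0<d<r$ and $\varphi\le\varphi_0$. With $k=\sqrt{-\kappa}$, the hinge comparison gives $\cosh ke\le\cosh ks\cosh kd-\sinh ks\sinh kd\cos\varphi_0$. The right-hand side is less than $\cosh ks$ exactly when $\cosh ks\,(\cosh kd-1)<\sinh ks\sinh kd\cos\varphi_0$, that is, when $\tanh(kd/2)<\tanh(ks)\cos\varphi_0$, which holds for all small $d>0$. For (H2), the comparison with $\varphi=0$ and $s=d$ gives $\cosh ke\le1$, so $e=0$. In Lemma 3, Lemma 4(i) and Step 8 the number $s$ is fixed while $d\to0$, so the new form of (H1) suffices; in Lemma 3 one takes for $r$ the minimum of $c$ and the number supplied by (H1). Hence Theorems A, B and C hold for these surfaces as well.
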